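# Convex hulls and $\gamma_2$ in 2-smooth Banach spaces

## 1. A set in $\ell^p(\ell^2)$ whose convex hull is too large

**Theorem 1.** Let $2<p<\infty$ and $X=\ell^p(\ell^2)$, with the distance $d$ induced by the norm. Then $X$ is 2-smooth, and for each integer $J\ge 6$ there is a set $T$ in its unit ball with $\operatorname{card}T=4^J$ and
$$\gamma_2(\operatorname{conv}T,d)\ \ge\ \tfrac1{32}J^{1-1/p}\ \ge\ \tfrac1{38}J^{\frac12-\frac1p}\sqrt{\log\operatorname{card}T}\ \ge\ \tfrac{1}{342}J^{\frac12-\frac1p}\,\gamma_2(T,d).$$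
Hence both of the following statements are false, since they fail for this $X$.

(a) For every 2-smooth Banach space $X$ there is a constant $K$, depending only on $X$, such that each finite subset $T$ of the unit ball of $X$ with $\operatorname{card}T\ge2$ satisfies $\gamma_2(\operatorname{conv}T,d)\le K\sqrt{\log\operatorname{card}T}$.

(b) For every 2-smooth Banach space $X$ there is a constant $K$, depending only on $X$, such that each finite subset $T$ of $X$ satisfies $\gamma_2(\operatorname{conv}T,d)\le K\gamma_2(T,d)$.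

The two questions are posed in "Upper and Lower Bounds for Stochastic Processes". In plain words: $\gamma_2$ measures how large a metric space is, all scales taken together. Does passing from a finite set to its convex hull enlarge it by at most a constant factor? In Hilbert space it is known that the answer is yes: with a universal constant $L$,
$$\gamma_2(\operatorname{conv}T,d_2)\le L\gamma_2(T,d_2)\quad\text{for every }T\subset\ell^2, \tag{1}$$
and consequently $\gamma_2(\operatorname{conv}T,d_2)\le L\sqrt{\log\operatorname{card}T}$ for finite $T$ (with $\operatorname{card}T\ge2$) in the unit ball. The questions ask whether 2-smoothness of the norm is enough, and Theorem 1 says that it is not. The first inequality of the theorem is the main one; since $\log\operatorname{card}T=J\log4$, the others only re-express it.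

Conventions: Banach spaces are real, and complex ones are regarded as real. The letters $\varepsilon,\varepsilon_i$ denote independent random signs ($\pm1$ with probability $\frac12$). The letter $L$ denotes a universal constant that may change from line to line.

## 2. Admissible partitions and smoothness

**Definition (admissible sequence, $\gamma_2$).** Let $(T,d)$ be a metric space. An admissible sequence is a sequence $(\mathcal A_n)_{n\ge0}$ of partitions of $T$, each $\mathcal A_{n+1}$ refining $\mathcal A_n$, with $\operatorname{card}\mathcal A_0=1$ and $\operatorname{card}\mathcal A_n\le2^{2^n}$ for $n\ge1$. Write $A_n(t)$ for the element of $\mathcal A_n$ containing $t$ and $\Delta(A)$ for the diameter of $A$. Then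
$$\gamma_2(T,d)=\inf\ \sup_{t\in T}\sum_{n\ge0}2^{n/2}\Delta(A_n(t)),$$
the infimum being over all admissible sequences.

The order matters: the sum over scales is taken at one point $t$, and the supremum over $t$ comes last.

**Example (two points, a segment).** If $T=\{s,t\}$ with $d(s,t)=\delta$, then $\mathcal A_0=\{T\}$ is forced, so $\gamma_2\ge\delta$. Singletons for all $n\ge1$ give $\gamma_2=\delta$. If $T$ lies in a unit ball, $\operatorname{conv}T$ is a segment of length at most $2$. Cut it, for $n\ge1$, into $2^{2^n}$ equal intervals; these partitions are nested, and the sum is at most $2+2\sum_{n\ge1}2^{n/2}2^{-2^n}<3$. So convex hulls of two points cause no trouble.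

**Example (equidistant points).** Let $T$ have $M\ge5$ points at mutual distances $\delta$. Let $n_1$ be the largest $n$ with $2^{2^{n}}<M$. For any admissible sequence some $A\in\mathcal A_{n_1}$ contains two points, so $\gamma_2\ge2^{n_1/2}\delta$, and $2^{n_1}\ge\frac12\log_2M$. So $\gamma_2(T)$ is at least a constant times $\delta\sqrt{\log M}$. The next lemma gives the matching upper bound, which holds for any finite set.

**Lemma 5.** If $T$ lies in the unit ball of a Banach space and $M=\operatorname{card}T\ge2$, then $\gamma_2(T,d)\le9\sqrt{\log M}$.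

*Proof.* Let $n_0\ge1$ be the smallest integer $\ge 1$ with $2^{2^{n_0}}\ge M$. Take $\mathcal A_n=\{T\}$ for $n<n_0$ and the partition into singletons for $n\ge n_0$. This is admissible, and $\Delta(T)\le2$, so
$$\gamma_2(T,d)\le2\sum_{n<n_0}2^{n/2}\le\frac2{\sqrt2-1}2^{n_0/2}.$$
We have $2^{n_0}\le2\log_2M$: if $n_0\ge2$ because $2^{2^{n_0-1}}<M$, and if $n_0=1$ because $M\ge2$. So $\gamma_2(T,d)\le\frac{2}{\sqrt2-1}\sqrt{2/\log2}\,\sqrt{\log M}\le9\sqrt{\log M}$. $\square$

So (b) for a space implies (a) for it, and it suffices to break (a). Lemma 5 is also the last inequality in Theorem 1, because $38\cdot9=342$.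

**Definition (2-smooth).** The modulus of smoothness of $X$ is
$$\rho_X(s)=\sup\{\tfrac12(\|x+sy\|+\|x-sy\|)-1:\ \|x\|=\|y\|=1\},$$
and $X$ is $q$-smooth ($1<q\le2$) if $\rho_X(s)\le Cs^q$ for some $C$ and all $s>0$.

**Example.** In a Hilbert space the average of $\|x\pm sy\|$ is at most the square root of the average of $\|x\pm sy\|^2$, that is $\sqrt{1+s^2}$, so $\rho(s)\le s^2/2$. In $\ell_1^2$, taking $x=e_1$, $y=e_2$ gives $\|x\pm sy\|=1+s$, so $\rho(s)\ge s$, and $\ell_1^2$ is not $q$-smooth for any $q>1$.

The space $\ell^p(\ell^2)$ consists of the sequences $z=(z_1,z_2,\dots)$ with $z_l\in\ell^2$ and $\|z\|=(\sum_l\|z_l\|_2^p)^{1/p}<\infty$; we call $z_l$ the $l$-th component. Its finite version $\ell_p^J(\ell_2^m)$ has $J$ components, each in $\ell_2^m$.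

We also use the following observation. If $\varphi:(C,d)\to(C',d')$ is a bijection with $d'(\varphi x,\varphi y)\ge a\,d(x,y)$, then
$$\gamma_2(C',d')\ge a\,\gamma_2(C,d), \tag{2}$$
because an admissible sequence of $C'$ pulls back to one of $C$ and the diameters are divided by at least $a$.

## 3. Which spaces fail, and which power of $\log\operatorname{card}T$ is right

**Definition (type 2, cotype).** $X$ has type 2 with constant $\tau$ if $E\|\sum\varepsilon_ix_i\|^2\le\tau^2\sum\|x_i\|^2$ for all finite families; if $X\ne0$ a family with one element shows $\tau\ge1$. $X$ has cotype $q$ ($q<\infty$) if for some $c>0$ one has $(E\|\sum\varepsilon_ix_i\|^2)^{1/2}\ge c(\sum\|x_i\|^q)^{1/q}$ for all finite families. Let $q_X=\inf\{q:X\text{ has cotype }q\}$, with $q_X=\infty$ if there is no such $q$.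

By Kahane's inequality the second moment may be replaced by any other finite positive moment, with a change of constant. Taking $n$ copies of one vector gives $n\ge c'n^{2/q}$, so a nonzero space has no cotype $q<2$.

**Example.** Let $2<p<\infty$. Then $L^p(\mu)$ has cotype $p$:
$$E\Big\|\sum_k\varepsilon_kf_k\Big\|_p^p=\int E\Big|\sum_k\varepsilon_kf_k\Big|^p\ge\int\Big(\sum_k|f_k|^2\Big)^{p/2}\ge\sum_k\|f_k\|_p^p .$$
If the space is infinite dimensional, it contains $\ell_p^n$ isometrically for every $n$. Indeed, if a family of $N$ disjoint sets of positive finite measure were of the largest possible size, each of them would be an atom and every set of finite measure would be, up to a null set, a union of some of them; the space would have dimension $N$ over its scalars. So there are arbitrarily large finite families of this kind, and their normalized indicators span copies of $\ell_p^n$. The unit vectors of $\ell_p^n$ give $E\|\sum\varepsilon_ke_k\|^2=n^{2/p}$, which rules out cotype $q<p$. So $q_X=p$.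

**Theorem 2.** If $X$ is infinite dimensional, 2-smooth and $q_X>2$ (for example $\ell^p$, or any infinite-dimensional $L^p(\mu)$, $2<p<\infty$), then $q_X<\infty$ and there is $c_X>0$ such that for each $J\ge6$ some $T$ in the unit ball with $\operatorname{card}T=4^J$ satisfies $\gamma_2(\operatorname{conv}T,d)\ge c_X(\log\operatorname{card}T)^{1-1/q_X}$. So (a) and (b) fail for $X$. If $X$ is 2-smooth with cotype 2, then (a) and (b) hold for $X$.

**Theorem 3.** If $X$ has type 2 with constant $\tau$ (in particular if $X$ is 2-smooth), every finite $T$ in the unit ball with $\operatorname{card}T\ge2$ satisfies $\gamma_2(\operatorname{conv}T,d)\le L\tau\log\operatorname{card}T$.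

**Corollary 4.** The smallest $\beta$ such that every 2-smooth $X$ satisfies $\gamma_2(\operatorname{conv}T,d)\le K_X(\log\operatorname{card}T)^\beta$ for all finite $T$ in its unit ball with $\operatorname{card}T\ge2$ is $\beta=1$. Moreover the bound $L\tau\log\operatorname{card}T$ is sharp up to a factor of order $\sqrt{\log\log\operatorname{card}T}$.

These results do not settle which 2-smooth spaces with $q_X=2$ but without cotype 2 satisfy (a) or (b). Some of them fail, as Remark 11 shows.

## 4. One orthonormal family: every scale is bad, but not at one point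

The natural set to test is a simplex. Let $N=4^s$ with $s\ge8$, let $e_1,\dots,e_N$ be orthonormal in $\ell^2$, and $T=\{e_1,\dots,e_N\}$. For $k=2^l$, $0\le l\le s$, look at the averages $x_S=\frac1k\sum_{i\in S}e_i$ with $|S|=k$, and count how many of them are well separated.

Cut $\{1,\dots,N\}$ into $k$ groups of size $N/k$ and let $S$ contain one element of each group; there are $(N/k)^k$ such choices. At most $2^k(N/k)^{k/2}$ of them agree with a given one in at least half of the groups. So a maximal family of choices, any two of which agree in fewer than $k/2$ groups, has at least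
$$2^{-k}(N/k)^{k/2}\ge(N^{1/4}/2)^k\ge N^{k/8}=2^{sk/4}$$
members; here we used $k\le\sqrt N$ and $N\ge256$. Two members disagree in more than $k/2$ groups, so $|S\triangle S'|>k$ and $\|x_S-x_{S'}\|=\frac1k|S\triangle S'|^{1/2}>k^{-1/2}$.

Let $n(k)$ be the largest $n\ge 0$ with $2^n<sk/4$; it exists since $sk/4\ge2$, and $2^{n(k)}\ge sk/8$. For any admissible sequence of $\operatorname{conv}T$, two of our points fall in the same element of $\mathcal A_{n(k)}$, so
$$2^{n(k)/2}\max_{A\in\mathcal A_{n(k)}}\Delta(A)\ge\sqrt{sk/8}\;k^{-1/2}=\sqrt{s/8}.$$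
Doubling $k$ increases $n(k)$ by exactly one, so the $s+1$ values of $k$ use different $n$, and $\sum_n2^{n/2}\max_{A\in\mathcal A_n}\Delta(A)\ge(s+1)\sqrt{s/8}$, which is of order $(\log N)^{3/2}$.

It is tempting to conclude that $\gamma_2(\operatorname{conv}T)$ is of this order, but by (1) it is at most $L\sqrt{\log N}$. The count shows that at each scale *some* point is bad. The point changes with the scale (its support has size $k$), whereas $\gamma_2$ sums the scales at one point. So a lower bound requires a single point, or one probability measure on points, that is bad at all scales simultaneously.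

Replacing $\ell_2^N$ by $\ell_p^N$ does not help this count: the same $x_S$ are then at distances of order $k^{1/p-1}$, so the contribution of $k=2^l$ becomes of order $\sqrt{\log N}\,k^{-(1/2-1/p)}$, which is summable over $l$. The Hilbertian separation $k^{-1/2}$ is what keeps all scales equally important.

So we give each scale $l=1,\dots,J$ its own Hilbertian block, and make one random point choose, in block $l$, a random set of size $2^l$. The choices must be compatible with convex combinations of a *single* finite set $T$, and this is what a tree provides. There is a price: an element of $T$ has a component in each of the $J$ blocks, so it must be scaled down by $J^{1/p}$. If each scale contributes a constant times $J^{-1/p}$, the total is of order $J^{1-1/p}$, to be compared with $\sqrt{\log\operatorname{card}T}$, of order $\sqrt J$. For $p=2$ these agree, as (1) demands, and for $p>2$ the first is larger.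

## 5. Random binary subtrees of a 4-ary tree

**The set $T$.** Let $V_l=\{1,2,3,4\}^l$ for $0\le l\le J$, and view $\bigcup_lV_l$ as a 4-ary tree with root $\emptyset$; the children of $v$ are $v1,v2,v3,v4$. For $1\le l\le J$ let $(e_v)_{v\in V_l}$ be orthonormal vectors in the $l$-th copy of $\ell^2$. Put $c=J^{-1/p}$ and, for a leaf $i=(i_1,\dots,i_J)\in V_J$,
$$t_i=c\sum_{l=1}^Je_{(i_1,\dots,i_l)},\qquad T=\{t_i:i\in V_J\}.$$
Each of the $J$ components of $t_i$ has norm $c$, so $\|t_i\|=cJ^{1/p}=1$. The last components of the $t_i$ are different, so $\operatorname{card}T=4^J$.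

**Points of $\operatorname{conv}T$.** Let $\omega=(\omega_v)$, $\omega_v\in\{0,1\}$, be labels on the nodes of levels $0,\dots,J-1$. A node $v$ *selects* its children $v1,v2$ if $\omega_v=0$ and $v3,v4$ if $\omega_v=1$. Let $S_0=\{\emptyset\}$ and let $S_{l+1}(\omega)$ be the set of children selected by the nodes of $S_l(\omega)$; thus $|S_l(\omega)|=2^l$. Put
$$x(\omega)=2^{-J}\sum_{i\in S_J(\omega)}t_i\in\operatorname{conv}T.$$
The level-$l$ ancestor of each $i\in S_J$ is in $S_l$, and each $v\in S_l$ has $2^{J-l}$ descendants in $S_J$. So the $l$-th component of $x(\omega)$ is $c\,2^{-l}\sum_{v\in S_l(\omega)}e_v$. The norm of $X$ dominates that of any component, hence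
$$\|x(\omega)-x(\omega')\|\ge c\,2^{-l}\,|S_l(\omega)\triangle S_l(\omega')|^{1/2},\qquad1\le l\le J. \tag{3}$$

**Example ($J=1$ and $J=2$).** For $J=1$, $T$ is four orthonormal vectors, and $x(\omega)$ is $\frac12(e_1+e_2)$ or $\frac12(e_3+e_4)$, at distance $1$. For $J=2$, $c=2^{-1/p}$, the labels $\omega_\emptyset=0$, $\omega_1=0$, $\omega_2=1$ give $S_1=\{1,2\}$, $S_2=\{11,12,23,24\}$, and $x(\omega)$ has components $\frac c2(e_1+e_2)$ and $\frac c4(e_{11}+e_{12}+e_{23}+e_{24})$. Changing $\omega_2$ to $0$ leaves the first component alone and moves the second by $\frac c4(e_{23}+e_{24}-e_{21}-e_{22})$, of norm $c/2$. Labels high in the tree are visible at large scales, labels low in the tree at small scales.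

At level $l$ the set $S_l$ is decided by $2^l-1$ bits, and typical choices are about $c2^{-l/2}$ apart. A partition with $2^{2^n}$ pieces, $n$ slightly less than $l$, should not resolve them, and $2^{n/2}\cdot c2^{-l/2}$ is a constant times $c$. The next lemma makes this precise for one probability measure, used at all levels: the law of $x(\omega)$ when the $\omega_v$ are i.i.d. uniform on $\{0,1\}$.

**Lemma 8.** Let $1\le l\le J$, $k=2^{l-1}$, $r_l=\frac c22^{-l/2}$. For any fixed $\omega'$ and random $\omega$,
$$P(\|x(\omega)-x(\omega')\|<r_l)\le e^{-9k/32}.$$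

*Proof.* Suppose $\|x(\omega)-x(\omega')\|<r_l$. By (3), $|S_l(\omega)\triangle S_l(\omega')|<2^l/4$. Since $|S\triangle S'|=2\cdot2^l-2|S\cap S'|$ for two sets of size $2^l$, we get $|S_l(\omega)\cap S_l(\omega')|>\frac782^l$.

A node lies in $S_l(\omega)\cap S_l(\omega')$ exactly when its parent $v$ lies in both $S_{l-1}(\omega)$ and $S_{l-1}(\omega')$ and is followed by a selection containing that node for both labelings. If $\omega_v\ne\omega_v'$ the two selections are disjoint; if $\omega_v=\omega_v'$ they are the same pair. Therefore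
$$|S_l(\omega)\cap S_l(\omega')|=2\,\#\{v\in S_{l-1}(\omega)\cap S_{l-1}(\omega'):\omega_v=\omega'_v\},$$
and more than $\frac78k$ of the $k$ nodes $v\in S_{l-1}(\omega)$ satisfy $\omega_v=\omega'_v$. Condition on the labels at levels $<l-1$. They determine $S_{l-1}(\omega)$, and the labels at level $l-1$ remain i.i.d. uniform, so the number of $v\in S_{l-1}(\omega)$ with $\omega_v=\omega_v'$ is Binomial$(k,\frac12)$. Hoeffding's inequality, $P(\text{Binomial}(k,\frac12)\ge\frac k2+uk)\le e^{-2u^2k}$, with $u=\frac38$ gives the bound $e^{-9k/32}$, conditionally and hence unconditionally. $\square$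

## 6. Smoothness and type of $\ell^p(\ell^2)$

**Lemma 6 (two-point inequality; Bonami 1970, Beckner 1975).** For real $a,b$ and $p\ge2$, $(E|a+\varepsilon b|^p)^{1/p}\le(a^2+(p-1)b^2)^{1/2}$.

*Proof.* For $p=2$ this is an equality. Let $p>2$ and let $q\in(1,2)$ be the conjugate exponent, so $(p-1)(q-1)=1$. We first show
$$(a^2+(q-1)b^2)^{1/2}\le(E|a+\varepsilon b|^q)^{1/q}.\tag{4}$$
If $|b|\le|a|$, we may take $a=1$, $b=y$ with $|y|\le1$. For $|y|<1$ the binomial series gives $E|1+\varepsilon y|^q=\sum_{m\ge0}\binom q{2m}y^{2m}$. All coefficients are $\ge0$, since for $m\ge1$ the numerator is $q(q-1)$ times an even number of nonpositive factors. So $E|1+\varepsilon y|^q\ge1+\frac{q(q-1)}2y^2\ge(1+(q-1)y^2)^{q/2}$, and $|y|=1$ follows by continuity. If $|b|>|a|$, then $E|a+\varepsilon b|^q=E|b+\varepsilon a|^q\ge(b^2+(q-1)a^2)^{q/2}\ge(a^2+(q-1)b^2)^{q/2}$.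

Now dualize. Every function on $\{\pm1\}$ has the form $a+\varepsilon b$; let $U(a+\varepsilon b)=a+\theta\varepsilon b$ with $\theta=\sqrt{q-1}=1/\sqrt{p-1}$. The operator $U$ is self-adjoint in $L_2$, and (4) says $\|Ug\|_2\le\|g\|_q$. So $\|Uf\|_p=\sup_{\|g\|_q\le1}E(Uf\cdot g)=\sup_{\|g\|_q\le1}E(f\cdot Ug)\le\|f\|_2$. This reads $(E|a+\theta\varepsilon b|^p)^{1/p}\le(a^2+b^2)^{1/2}$; replace $b$ by $\sqrt{p-1}\,b$. $\square$

**Lemma 7.** Let $2<p<\infty$. For $x,y\in\ell^p(\ell^2)$,
$$E\|x+\varepsilon y\|^2\le\|x\|^2+(p-1)\|y\|^2. \tag{5}$$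
So $\ell^p(\ell^2)$ is 2-smooth and has type 2 with constant at most $\sqrt{p-1}$.

*Proof.* First let $u,v$ lie in a Hilbert space. The variable $\|u+\varepsilon v\|$ takes the two values $\|u\pm v\|$, so it equals $m+\varepsilon h$ with $m$ their mean and $h$ their half-difference. Then $|h|\le\|v\|$ by the triangle inequality, and $m^2+h^2=\frac12(\|u+v\|^2+\|u-v\|^2)=\|u\|^2+\|v\|^2$. By Lemma 6,
$$(E\|u+\varepsilon v\|^p)^{2/p}\le m^2+(p-1)h^2=\|u\|^2+\|v\|^2+(p-2)h^2\le\|u\|^2+(p-1)\|v\|^2. \tag{6}$$
Apply this to the components and sum the $p$-th powers, then use the triangle inequality in $\ell_{p/2}$: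
$$E\|x+\varepsilon y\|^2\le(E\|x+\varepsilon y\|^p)^{2/p}\le\Big(\sum_l(\|x_l\|^2+(p-1)\|y_l\|^2)^{p/2}\Big)^{2/p}\le\|x\|^2+(p-1)\|y\|^2.$$
For $\|x\|=\|y\|=1$ we get $\frac12(\|x+sy\|+\|x-sy\|)=E\|x+\varepsilon sy\|\le\sqrt{1+(p-1)s^2}$, so $\rho_X(s)\le\frac{p-1}2s^2$. For the type, apply (5) conditionally on $\varepsilon_1,\dots,\varepsilon_{n-1}$ with $x=\sum_{i<n}\varepsilon_ix_i$ and $y=x_n$, and iterate: $E\|\sum_{i\le n}\varepsilon_ix_i\|^2\le\|x_1\|^2+(p-1)\sum_{2\le i\le n}\|x_i\|^2$. $\square$

With integrals in place of sums, and (6) used pointwise in $\mathbb R$ or $\mathbb C=\mathbb R^2$, the same proof shows that (5) holds in every $L^p(\mu)$, $2<p<\infty$. So these spaces are 2-smooth.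

## 7. Completion of the proof of Theorem 1

**Step 1: a partition with too few pieces has large pieces at the random point.** Let $(\mathcal A_n)$ be an admissible sequence of $\operatorname{conv}T$. Let $4\le l\le J$ and $n=l-4$, so that $2^n=k/8$ with $k=2^{l-1}\ge8$. If $A\in\mathcal A_n$ has $\Delta(A)<r_l$, then $P(x(\omega)\in A)\le e^{-9k/32}$. Indeed either $A$ contains no point of the form $x(\omega')$ and the probability is $0$, or we fix one such $\omega'$; then $x(\omega)\in A$ forces $\|x(\omega)-x(\omega')\|\le\Delta(A)<r_l$, and Lemma 8 applies. As $\operatorname{card}\mathcal A_n\le2^{2^n}=2^{k/8}$ (also when $n=0$), summing over these $A$ gives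
$$P\big(\Delta(A_n(x(\omega)))<r_l\big)\le2^{k/8}e^{-9k/32}\le e^{-0.19k}\le e^{-1.5}<\tfrac12,$$
because $\frac{\log2}8<0.087$ and $\frac9{32}>0.281$. Hence
$$E\,\Delta(A_{l-4}(x(\omega)))\ge\tfrac12r_l=\tfrac c42^{-l/2}. \tag{7}$$

**Step 2: add the scales at the same random point.** The expectation of the sum at $x(\omega)$ is at most its supremum, so by (7)
$$\sup_t\sum_n2^{n/2}\Delta(A_n(t))\ge E\sum_{l=4}^J2^{(l-4)/2}\Delta(A_{l-4}(x(\omega)))\ge\sum_{l=4}^J\frac14\cdot\frac c4=(J-3)\frac c{16}\ge\frac{Jc}{32}=\frac{J^{1-1/p}}{32},$$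
where $J-3\ge J/2$ because $J\ge6$. This holds for every admissible sequence, so $\gamma_2(\operatorname{conv}T,d)\ge\frac1{32}J^{1-1/p}$.

**Step 3: the remaining inequalities.** Since $\sqrt J=\sqrt{\log\operatorname{card}T}/\sqrt{\log4}$ and $32\sqrt{\log4}<38$, the second inequality follows. The third is Lemma 5. Smoothness is Lemma 7. As $J\to\infty$ the factor $J^{1/2-1/p}$ tends to infinity, so no $K$ works in (a) or (b) for $X=\ell^p(\ell^2)$. This proves Theorem 1. $\blacksquare$

The lower bound uses only (3) and $c=J^{-1/p}$. For $p=2$ it gives $\sqrt J/32$, which is consistent with (1).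

## 8. Moving the tree into other spaces: proof of Theorem 2

To carry the tree into a space $X$ with $q_X=p$, we place Hilbert blocks inside $\ell_p^N$, and $\ell_p^N$ inside $X$.

**Lemma 9.** A 2-smooth space has type 2.

*Proof.* (This is contained in Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Theorem 1.e.16; here is a direct argument.) Let $\rho_X(s)\le Cs^2$. We claim $E\|x+\varepsilon y\|^2\le\|x\|^2+K\|y\|^2$ with $K=\max(4,(1+C)^2)$. If $\|y\|\ge\|x\|$, the left side is at most $(2\|y\|)^2$. If $\|y\|<\|x\|$, we may take $\|x\|=1$ and $y\neq 0$. Write $\|x+\varepsilon y\|=m+\varepsilon h$ with $|h|\le\|y\|$; then $m\le1+\rho_X(\|y\|)\le1+C\|y\|^2$, and since $\|y\|\le1$,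
$$E\|x+\varepsilon y\|^2=m^2+h^2\le1+(2C+C^2+1)\|y\|^2=1+(1+C)^2\|y\|^2.$$
Iterating as in Lemma 7 gives type 2 with constant at most $\sqrt K$. $\square$

**Lemma 10.** Let $p>2$. There is a linear map $w:\ell_p^J(\ell_2^m)\to\ell_p^{J2^m}$ with $\|z\|\le\|wz\|\le\sqrt{p-1}\,\|z\|$.

*Proof.* On one block let $w(a)=2^{-m/p}(\sum_ia_i\epsilon_i)_{\epsilon\in\{\pm1\}^m}$. Then $\|w(a)\|_p=(E|\sum_ia_i\varepsilon_i|^p)^{1/p}$. This is at least the $L_2$ norm of $\sum_i a_i\varepsilon_i$, which is $\|a\|_2$. For the upper bound put $R=\sum_{i<m}a_i\varepsilon_i$. Lemma 6 conditionally on $R$, and then the triangle inequality in $L_{p/2}$, give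
$$\Big(E\Big|\sum_{i\le m}a_i\varepsilon_i\Big|^p\Big)^{2/p}\le\big(E(R^2+(p-1)a_m^2)^{p/2}\big)^{2/p}\le(E|R|^p)^{2/p}+(p-1)a_m^2 .$$
Iterating, the left side is at most $(p-1)\|a\|_2^2$. Now use $w$ on each of the $J$ blocks. $\square$

**Step 1: $2<q_X<\infty$.** Let $X$ be infinite dimensional and 2-smooth with $q_X>2$. By the Maurey–Pisier theorem (Studia Math. 58, 1976), $X$ contains 2-isomorphic copies of $\ell_{q_X}^n$ for all $n$. Suppose $q_X=\infty$. The map $a\mapsto(\sum_ia_i\epsilon_i)_{\epsilon\in\{\pm1\}^n}$ embeds $\ell_1^n$ isometrically in $\ell_\infty^{2^n}$, so for every $n$ there are $y_1,\dots,y_n\in X$ with $\sum|a_i|\le\|\sum a_iy_i\|\le2\sum|a_i|$ for all $a$. By Lemma 9, $n^2\le E\|\sum\varepsilon_iy_i\|^2\le\tau^2\cdot4n$, that is $n\le4\tau^2$ for every $n$, a contradiction. So $p:=q_X\in(2,\infty)$.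

**Step 2: transport of $T$.** Put $\lambda=2\sqrt{p-1}$. Composing Lemma 10 with a 2-isomorphic embedding of $\ell_p^N$ in $X$, where $N=J2^m$ and $m=4^J$, we get linear maps $u:\ell_p^J(\ell_2^{4^J})\to X$ with $\|z\|\le\|uz\|\le\lambda\|z\|$. The set $T$ of Theorem 1 uses at most $4^J$ orthonormal vectors in each of $J$ blocks, so it lives in $\ell_p^J(\ell_2^{4^J})$. Let $T'=\lambda^{-1}u(T)$. It lies in the unit ball, has $4^J$ elements, and $\operatorname{conv}T'=\lambda^{-1}u(\operatorname{conv}T)$. By (2) and Theorem 1,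
$$\gamma_2(\operatorname{conv}T',d)\ge\lambda^{-1}\gamma_2(\operatorname{conv}T)\ge\frac{J^{1-1/p}}{32\lambda}=c_X(\log\operatorname{card}T')^{1-1/p},\qquad c_X=\frac1{32\lambda(\log4)^{1-1/p}}.$$
Since $1-1/p>\frac12$ and $\gamma_2(T',d)\le9\sqrt{\log\operatorname{card}T'}$, both (a) and (b) fail for $X$. For $\ell^p$ and infinite-dimensional $L^p(\mu)$, which contain $\ell_p^N$ isometrically for all $N$ (Section 3) and are 2-smooth (Section 6), Lemma 10 alone gives the maps $u$, and the Maurey–Pisier theorem is not needed.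

**Step 3: cotype 2.** Let $X$ be 2-smooth with cotype 2. By Lemma 9 it has type 2, and by Kwapień's theorem (Studia Math. 44, 1972) it is isomorphic to a Hilbert space: after scaling there is a linear $v$ from $X$ to a Hilbert space with $\|x\|\le\|vx\|\le D\|x\|$. A finite $T$ spans a finite-dimensional subspace, whose image we may regard as part of $\ell^2$. By (2) used twice and (1),
$$\gamma_2(\operatorname{conv}T,d)\le\gamma_2(\operatorname{conv}v(T),d_2)\le L\gamma_2(v(T),d_2)\le LD\,\gamma_2(T,d).$$
This is (b) for $X$, and with Lemma 5 it gives (a) for $X$. $\blacksquare$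

## 9. A 2-smooth space with $q_X=2$ in which (a) and (b) fail

**Remark 11.** Let $p_i=2+1/i$ for $i\ge1$, choose $J_i\ge6$ with $J_i^{1/2-1/p_i}\ge i$, let $Y_i=\ell_{p_i}^{J_i}(\ell_2^{4^{J_i}})$, and let $X$ be the $\ell^2$-sum of the $Y_i$. Then $X$ is 2-smooth, $q_X=2$, and (a) and (b) fail for $X$.

*2-smoothness and failure.* Since $p_i\le3$, (5) in $Y_i$ gives $E\|x_i+\varepsilon y_i\|^2\le\|x_i\|^2+2\|y_i\|^2$. Summing over $i$, $E\|x+\varepsilon y\|^2\le\|x\|^2+2\|y\|^2$ in $X$, so $\rho_X(s)\le\sqrt{1+2s^2}-1\le s^2$. Theorem 1 in $Y_i\subset X$ gives a set whose convex hull has $\gamma_2$ at least $\frac i{38}\sqrt{\log\operatorname{card}T}\ge\frac i{342}\gamma_2(T,d)$.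

*Cotype.* Fix $q>2$ and let $i$ be such that $p:=p_i\le q$. For $x_1,\dots,x_n\in Y_i$ with components $x_{k,l}$, Jensen's inequality in each Hilbert block gives
$$E\Big\|\sum_k\varepsilon_kx_k\Big\|^p=\sum_lE\Big\|\sum_k\varepsilon_kx_{k,l}\Big\|^p\ge\sum_l\Big(\sum_k\|x_{k,l}\|^2\Big)^{p/2}\ge\sum_l\sum_k\|x_{k,l}\|^p=\sum_k\|x_k\|^p.$$
So $(E\|\sum\varepsilon_kx_k\|^q)^{1/q}\ge(\sum\|x_k\|^p)^{1/p}\ge(\sum\|x_k\|^q)^{1/q}$, and by Kahane's inequality $E\|\sum\varepsilon_kx_k\|^2\ge\kappa_q(\sum\|x_k\|^q)^{2/q}$ with $\kappa_q>0$ depending only on $q$. The finitely many $Y_i$ with $p_i>q$ are finite dimensional, hence isomorphic to Hilbert spaces, and they satisfy the same inequality with some other positive constant. Let $\kappa$ be the smallest constant. For $x_k=(x_{k,i})_i\in X$,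
$$E\Big\|\sum_k\varepsilon_kx_k\Big\|^2=\sum_iE\Big\|\sum_k\varepsilon_kx_{k,i}\Big\|^2\ge\kappa\sum_i\Big(\sum_k\|x_{k,i}\|^q\Big)^{2/q}\ge\kappa\Big(\sum_k\|x_k\|^q\Big)^{2/q}.$$
The last step is the triangle inequality in $\ell_{q/2}$ for the sequences $(\|x_{k,i}\|^2)_k$, whose sum over $i$ is $(\|x_k\|^2)_k$. So $X$ has cotype $q$ for every $q>2$, and $q_X=2$. By Theorem 2, $X$ does not have cotype 2.

## 10. Random sampling gives the exponent $3/2$

We turn to Theorem 3. From now on $X$ has type 2 with constant $\tau\ge1$, $T$ is in the unit ball, $M=\operatorname{card}T\ge2$ and $C=\operatorname{conv}T$. For a probability $q$ on $T$ let $b(q)=\sum_tq(t)t\in C$; every point of $C$ is some $b(q)$.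

The first tool is sampling. Let $t_1,\dots,t_k$ be i.i.d. with law $q$, and $(t_i')$ an independent copy. Then
$$E\Big\|\frac1k\sum_it_i-b(q)\Big\|\le\frac1kE\Big\|\sum_i(t_i-t_i')\Big\|=\frac1kE\Big\|\sum_i\varepsilon_i(t_i-t_i')\Big\|\le\frac2kE\Big\|\sum_i\varepsilon_it_i\Big\|\le\frac{2\tau}{\sqrt k}. \tag{8}$$
The first step averages over the $t_i'$ (Jensen), the second uses the symmetry of $t_i-t_i'$, and the last uses type 2 and $\|t_i\|\le1$.

So each point of $C$ is within $2\tau/\sqrt k$ of one of at most $M^k$ averages. To cover $C$ at scale $\delta=4^{-j}$ one takes $k$ about $4\tau^2\delta^{-2}$, and the logarithm of the number of pieces is about $4\tau^2\delta^{-2}\log M$. The contribution of this scale to $\gamma_2$, namely $\delta$ times the square root of that logarithm, is about $2\tau\sqrt{\log M}$. There are of order $\log M$ scales before $\delta$ drops below $1/M$, where volume takes over. Summing, one gets a bound of order $\tau(\log M)^{3/2}$, which is $\sqrt{\log M}$ too much.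

The waste is that the full price $\log M$ per sample is charged at every scale. The price $\log M$ is the largest possible relative entropy of $q$ with respect to the uniform law. If we already know that $x$ lies in a small piece, sampling can be done relative to a better reference law $q_0$ attached to the piece, and only the *increase* of entropy from one scale to the next has to be paid. For a fixed $x$ these increases add up, over all scales, to at most a constant times $\log M$. Cauchy–Schwarz over $\log M$ scales then gives $\sqrt{\log M}\cdot\sqrt{\log M}=\log M$. The increase depends on $x$, so the partition must depend on it too.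

## 11. Relative entropy: projection and counting

For probabilities on $T$ let $D(q\|q_0)=\sum_tq(t)\log\frac{q(t)}{q_0(t)}\in[0,\infty]$ and $D(q)=D(q\|\text{uniform})\in[0,\log M]$. The function $D(\cdot)$ is continuous on the compact simplex, so it attains its minimum on nonempty closed sets.

**Example.** For $T=\{s,t\}$, the point mass at $s$ has $D=\log2$, the largest value, and the uniform law has $D=0$.

**Lemma 12.** Let $K$ be a nonempty closed convex set of probabilities on $T$ and let $q_0$ minimize $D$ on $K$. Then $D(q\|q_0)\le D(q)-D(q_0)$ for $q\in K$.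

*Proof.* For $0<s<1$ let $q_s=(1-s)q_0+sq\in K$. Writing $\mu$ for the uniform law and expanding $\sum q_s\log\frac{q_s}{\mu}=(1-s)\sum q_0\log\frac{q_s}{\mu}+s\sum q\log\frac{q_s}{\mu}$, we get
$$D(q_s)=(1-s)D(q_0)+sD(q)-(1-s)D(q_0\|q_s)-sD(q\|q_s).$$
As $D(q_s)\ge D(q_0)$ and $D(q_0\|q_s)\ge0$, this gives $D(q\|q_s)\le D(q)-D(q_0)$. Let $s\to0$. If some $t$ has $q(t)>0=q_0(t)$, then $q_s(t)=sq(t)$ and the term of $t$ in $D(q\|q_s)$ is $q(t)\log(1/s)\to\infty$, while the other terms stay bounded below; this is excluded by the bound. So $D(q\|q_s)\to D(q\|q_0)$. $\square$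

**Lemma 13.** Let $r>0$, $\eta\ge0$, let $q_0$ be a probability on $T$, and let $k\ge16\tau^2/r^2$ be an integer. Any set of points of $\{b(q):D(q\|q_0)\le\eta\}$ with pairwise distances $>2r$ has at most $4e^{2k\eta}$ elements.

*Proof.* For such $q$ let $E_q=\{(t_i)\in T^k:\|\frac1k\sum t_i-b(q)\|\le r\}$. By (8) the expected deviation under $q^{\otimes k}$ is at most $2\tau/\sqrt k\le r/2$, so Markov's inequality gives $a:=q^{\otimes k}(E_q)\ge\frac12$. Let $\pi=q_0^{\otimes k}(E_q)$. We have $D(q^{\otimes k}\|q_0^{\otimes k})=kD(q\|q_0)\le k\eta$, and merging the points of $E_q$ and those of its complement does not increase relative entropy (log-sum inequality), so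
$$k\eta\ge a\log\frac a\pi+(1-a)\log\frac{1-a}{1-\pi}\ge a\log\frac1\pi-\log2\ge\frac12\log\frac1\pi-\log2.$$
Here the middle step uses $(1-a)\log\frac1{1-\pi}\ge0$ and $-a\log a-(1-a)\log(1-a)\le\log2$; we have $\pi>0$ since the divergence is finite and $a>0$; and if $\pi=1$ then $a=1$ and the second term is absent. Hence $\pi\ge\frac14e^{-2k\eta}$. If $\|b(q)-b(q')\|>2r$, a common element of $E_q$ and $E_{q'}$ would put $b(q)$ and $b(q')$ within $2r$; so $E_q\cap E_{q'}=\emptyset$. Disjoint sets of $q_0^{\otimes k}$-measure at least $\frac14e^{-2k\eta}$ number at most $4e^{2k\eta}$. $\square$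

**The entropy budget of a point.** For $x\in C$, $\rho\ge0$ let $h_\rho(x)=\min\{D(q):\|b(q)-x\|\le\rho\}\in[0,\log M]$. The minimum is over a nonempty closed convex set, and $h_\rho(x)$ is nonincreasing in $\rho$. Let $\delta_j=4^{-j}$ for $j\in\mathbb Z$, and for $j\ge0$ put
$$\eta_j(x)=h_{\delta_{j+1}/4}(x)-h_{5\delta_j}(x)\ge0 .$$
Let $g_i=h_{\delta_i/4}(x)$, nondecreasing in $i$. Since $5\delta_j\le16\delta_j=\delta_{j-3}/4$, we have $\eta_j(x)\le g_{j+1}-g_{j-3}$. In $\sum_{j=0}^N(g_{j+1}-g_{j-3})$ with $N\ge3$ everything cancels except the four last positive and the four first negative terms, so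
$$\sum_{j\ge0}\eta_j(x)\le4\log M. \tag{9}$$

## 12. Weighted partitions that spend the entropy budget

Let $J_0\ge1$ be the least integer $\ge1$ with $4^{J_0}\ge M$. We build partitions $\mathcal B_j$ ($j\ge0$) of $C$, each refining the previous one, with $\Delta(B)\le2\delta_j$ for $B\in\mathcal B_j$, and weights $w>0$ attached to pairs (set, level) with
$$\sum_{B\in\mathcal B_j}w(B)\le2^{-j}. \tag{10}$$
A weight plays the role of the reciprocal of a number of pieces, but it may differ from piece to piece, which lets the cost depend on $x$. Start with $\mathcal B_0=\{C\}$, $w(C)=1$; note $\Delta(C)\le2=2\delta_0$.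

**Step 1: splitting for $j<J_0$, where the cost is entropy.** Let $B\in\mathcal B_j$ and fix $x_0\in B$. Let $q_0$ minimize $D$ on $K=\{q:\|b(q)-x_0\|\le3\delta_j\}$. For $x\in B$ let $q_x$ minimize $D$ on $\{q:\|b(q)-x\|\le\delta_{j+1}/4\}$, so $D(q_x)=h_{\delta_{j+1}/4}(x)$. As $\Delta(B)\le2\delta_j$, we have $\|b(q_x)-x_0\|\le2\delta_j+\delta_{j+1}/4\le3\delta_j$, so $q_x\in K$. Also $\|b(q_0)-x\|\le3\delta_j+2\delta_j=5\delta_j$, so $D(q_0)\ge h_{5\delta_j}(x)$. Lemma 12 gives
$$D(q_x\|q_0)\le D(q_x)-D(q_0)\le\eta_j(x).$$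
Let $r=\delta_{j+1}/4$ and $k_j=\lceil16\tau^2/r^2\rceil=\lceil256\tau^216^{j+1}\rceil\le257\tau^216^{j+1}$. Split $B$ into the sets $B^i=\{x\in B:i\le k_j\eta_j(x)<i+1\}$, $i=0,1,2,\dots$, dropping empty ones. On $B^i$ we have $D(q_x\|q_0)\le(i+1)/k_j$. Let $F$ be a maximal subset of $\{b(q_x):x\in B^i\}$ with pairwise distances $>2r$. By Lemma 13, $|F|\le4e^{2(i+1)}$. Assign each $x\in B^i$ to a point of $F$ within $2r$ of $b(q_x)$; then $x$ is within $2r+\delta_{j+1}/4=3r$ of that point. This splits $B^i$ into at most $4e^{2(i+1)}$ pieces of diameter at most $6r\le2\delta_{j+1}$. Give each piece $A$ the weight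
$$w(A)=w(B)\,\frac{2^{-i-2}}{4e^{2(i+1)}} .$$
The children of $B$ have total weight at most $w(B)\sum_{i\ge0}2^{-i-2}=w(B)/2$, so (10) passes to level $j+1$. For $x\in A$, since $4\log2+2\le5$ and $2+\log2\le3$,
$$\log\frac{w(B)}{w(A)}=(4\log2+2)+(2+\log2)i\le5+3i\le5+3k_j\eta_j(x). \tag{11}$$

**Step 2: splitting for $j\ge J_0$, where the cost is volume.** Here $B$ lies in the affine hull of $T$, of dimension at most $M-1$, and in a ball of radius $2\delta_j$ centered at one of its points. The balls of radius $\delta_{j+1}/2$ around a $\delta_{j+1}$-separated subset of $B$ have disjoint interiors and lie in a ball of radius $2\delta_j+\delta_{j+1}/2=17\cdot\delta_{j+1}/2$. By comparison of volumes, a maximal $\delta_{j+1}$-separated subset has at most $17^M$ points. Assigning each point of $B$ to a nearest one splits $B$ into at most $17^M$ sets of diameter at most $2\delta_{j+1}$. Each gets weight $w(B)/(2\cdot17^M)$, so again the children have total weight at most $w(B)/2$.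

Let $B_j(x)$ be the element of $\mathcal B_j$ containing $x$, and $W_j(x)=\log(1/w(B_j(x)))$. Then $W_0=0$. A child has at most half the weight of its parent, so $W_{j+1}\ge W_j+\log2$; in particular $W_j$ is strictly increasing in $j$ and $W_j\ge j\log2$.

## 13. From weights to an admissible sequence, and the end of the proof of Theorem 3

**Step 1: stop each point when its weight becomes too small.** Let $\mathcal A_0=\{C\}$. For $n\ge1$ let $j_n(x)=\max\{j:W_j(x)\le2^{n-1}\log2\}$, which exists since $W_0=0$ and $W_j\ge j\log2$. Put $x\sim_ny$ if $j_n(x)=j_n(y)=:j$ and $B_j(x)=B_j(y)$, and let $\mathcal A_n$ be the set of classes.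

Each class corresponds to a pair (set, level) of weight at least $2^{-2^{n-1}}$. By (10) the total weight over all levels is at most $2$, so there are at most $2\cdot2^{2^{n-1}}\le2^{2^n}$ such pairs. For the refinement property let $x\sim_{n+1}y$ with common level $j$. Then $B_i(x)=B_i(y)$ and $W_i(x)=W_i(y)$ for all $i\le j$. Since $j_n\le j_{n+1}=j$ at both points, $j_n$ is determined by the values $W_i$, $i\le j$, so $j_n(x)=j_n(y)$ and $x\sim_ny$. Thus $(\mathcal A_n)$ is admissible, and $\Delta(A_n(x))\le2\delta_{j_n(x)}$ for $n\ge1$.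

**Step 2: rewrite the sum by levels.** If $n\geq 1$ and $j_n(x)=j$, then $2^{n-1}\log2<W_{j+1}(x)$. Let $n_*$ be the largest $n$ with $j_n(x)=j$, if there is one. The geometric series gives
$$\sum_{n\ge1:\,j_n(x)=j}2^{n/2}\le\frac{\sqrt2}{\sqrt2-1}2^{n_*/2}\le\frac{\sqrt2}{\sqrt2-1}\sqrt{\frac2{\log2}}\sqrt{W_{j+1}(x)}\le6\sqrt{W_{j+1}(x)} .$$
Together with $\Delta(C)\le2$ for $n=0$ and $\delta_j=4\delta_{j+1}$,
$$\sum_{n\ge0}2^{n/2}\Delta(A_n(x))\le2+12\sum_{j\ge0}\delta_j\sqrt{W_{j+1}(x)}=2+48\sum_{j\ge1}\delta_j\sqrt{W_j(x)}. \tag{12}$$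

**Step 3: the levels $1\le j\le J_0$.** We drop $x$ from the notation. By (11), $W_j\le\sum_{i<j}(5+3k_i\eta_i)$, and $\sqrt{3k_i}\le\sqrt{771}\,\tau4^{i+1}\le28\tau4^{i+1}$. So $\sqrt{W_j}\le\sqrt{5j}+28\tau\sum_{i<j}4^{i+1}\sqrt{\eta_i}$. Using $\sum_{j\ge1}4^{-j}\sqrt{5j}\le\sqrt5\sum_{j\ge1}j4^{-j}=\frac{4\sqrt5}9\le1$ and $4^{i+1}\sum_{j>i}4^{-j}=\frac43$,
$$\sum_{1\le j\le J_0}\delta_j\sqrt{W_j}\le1+28\tau\cdot\tfrac43\sum_{i<J_0}\sqrt{\eta_i}\le1+38\tau\sqrt{J_0\sum_{i<J_0}\eta_i}\le1+38\tau\sqrt{4J_0\log M},$$
by Cauchy–Schwarz and (9). Since $J_0\le1+\frac{\log M}{\log4}$ and $1\le\frac{\log M}{\log2}$, we have $4J_0\le9\log M$. Thus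
$$\sum_{1\le j\le J_0}\delta_j\sqrt{W_j}\le1+114\,\tau\log M. \tag{13}$$

**Step 4: the levels $j>J_0$.** Here $W_j=W_{J_0}+(j-J_0)\log(2\cdot17^M)\le W_{J_0}+4M(j-J_0)$. With $\sum_{m\ge1}4^{-m}=\frac13$ and $\sum_{m\ge1}4^{-m}\sqrt m\le\frac49$,
$$\sum_{j>J_0}\delta_j\sqrt{W_j}\le\delta_{J_0}\sqrt{W_{J_0}}+\delta_{J_0}\sqrt M\le(1+114\tau\log M)+M^{-1/2}.$$
The first term is one of the terms in (13), and the second uses $\delta_{J_0}\le1/M$.

By (12), the sum $\sum_n2^{n/2}\Delta(A_n(x))$ is at most $2+48(3+228\,\tau\log M)$ for every $x\in C$, and this is at most $L\tau\log M$ because $M\ge2$ and $\tau\ge1$. Hence $\gamma_2(\operatorname{conv}T,d)\le L\tau\log\operatorname{card}T$. By Lemma 9 this covers all 2-smooth spaces. $\blacksquare$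

## 14. Sharpness of the exponent $1$: proof of Corollary 4

**Step 1: the exponent.** By Theorem 3 and Lemma 9, $\beta=1$ works. Let $\beta<1$ and choose $p>2$ with $1-1/p>\beta$. In $\ell^p(\ell^2)$ the sets of Theorem 1 have $\log\operatorname{card}T=J\log4$ and $\gamma_2(\operatorname{conv}T,d)\ge\frac1{32}J^{1-1/p}$. Letting $J\to\infty$ shows that no constant works for $\beta$.

**Step 2: the dependence on $\tau$.** Let $J\ge8$ and $p=\log J\ge\log8>2$, now depending on $J$. By Lemma 7 the type-2 constant of $\ell^p(\ell^2)$ satisfies $\tau\le\sqrt{p-1}\le\sqrt{\log J}$. Since $J^{1/p}=e$, the set $T$ of Theorem 1 satisfies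
$$\gamma_2(\operatorname{conv}T,d)\ge\frac{J^{1-1/p}}{32}=\frac J{32e}=\frac{\log\operatorname{card}T}{32e\log4}.$$
As $\log J\le\log(J\log4)=\log\log\operatorname{card}T$, the upper bound of Theorem 3 satisfies
$$L\tau\log\operatorname{card}T\le L\sqrt{\log\log\operatorname{card}T}\;\log\operatorname{card}T\le L\sqrt{\log\log\operatorname{card}T}\;\gamma_2(\operatorname{conv}T,d).$$
So for these sets the bound $L\tau\log\operatorname{card}T$ exceeds the true value by at most a factor of order $\sqrt{\log\log\operatorname{card}T}$. $\blacksquare$
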